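# Spherical summation of trigonometric series: representing every measurable function by a mixed derivative of a continuous function

## 1. Trigonometric series, partial sums and summation domains

Throughout, $n\ge 2$, $T=[0,2\pi]$, and $T^n$ is the $n$-dimensional torus, i.e. $[0,2\pi]^n$ with opposite faces identified. The space $C(T^n)$ consists of the continuous functions on $\mathbb R^n$ that are $2\pi$-periodic in each variable. We write $\mu$ for normalized Lebesgue measure on $T^n$, $|\cdot|$ for the Euclidean norm, $B(0,\rho)$ for the closed ball, and $v=(1,\dots,1)\in\mathbb Z^n$.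

**Definition 1 (Fourier coefficients, spectrum).** For $F\in C(T^n)$ and $m\in\mathbb Z^n$,
$$\hat F_m=(2\pi)^{-n}\int_{T^n}F(x)e^{-im\cdot x}\,dx .$$
For a trigonometric polynomial $G$, $\operatorname{spec}G=\{m:\hat G_m\neq0\}$.

For example, if $n=2$ and $G(x)=2\cos(x_1+x_2)$, then $\operatorname{spec}G=\{(1,1),(-1,-1)\}$ and both coefficients equal $1$. For general $n$, $e^{iN v\cdot x}$ has spectrum $\{Nv\}$, a single point of the diagonal.

**Definition 2 (the series of mixed derivatives).** To $F\in C(T^n)$ we attach the $n$-tuple trigonometric series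
$$\sum_{m\in\mathbb Z^n} (i)^n(m_1m_2\cdots m_n)\,\hat F_m\,e^{im\cdot x}.\tag{1}$$

If $F$ is a trigonometric polynomial, (1) is the finite sum $\partial_1\cdots\partial_nF$. For $n=2$ and $F=\cos x_1\cos x_2$ it is $\sin x_1\sin x_2$; for $F=1+\cos x_1$ it is $0$. In general (1) is only a formal series. Its coefficient at $m$ vanishes whenever some $m_i=0$, whatever $F$ is.

**Definition 3 (partial sums).** For a trigonometric series $\sum c_me^{im\cdot x}$ and a bounded set $U\subset\mathbb R^n$ put $S_U(x)=\sum_{m\in U}c_me^{im\cdot x}$; for a trigonometric polynomial $P$ the corresponding sum is written $S_UP$. With $U=B(0,R)$ we get the spherical partial sum $S_R$. With $U=\prod_j[-l_j,l_j]$ we get the rectangular partial sum $S_{l_1\cdots l_n}$.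

For $n=2$, the ball of radius $4$ contains $(1,3)$, of norm $\sqrt{10}$, but not $(3,3)$, of norm $\sqrt{18}$. The rectangle $l=(3,3)$ contains both, and $l=(2,10)$ contains the first and not the second. Balls and rectangles cut the lattice in different ways.

**Definition 4 (the cone $\Gamma$ and the classes $\mathcal U_\kappa$).** Let
$$\Gamma=\{y\in\mathbb R^n:\ \min_i|y_i|\ge|y|/(2\sqrt n)\}.$$
For $0<\kappa\le1$, $\mathcal U_\kappa$ is the class of bounded $U\subset\mathbb R^n$ such that
$$y\in U\cap\Gamma\ \Longrightarrow\ \operatorname{conv}\big(\{y\}\cup B(0,\kappa|y|)\big)\subset U.$$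

So if $U$ contains a point $y$ near a diagonal direction, it also contains the solid cone with tip $y$ resting on a ball around the origin. For $n=2$: $(1,2)\in\Gamma$ because $\sqrt5/(2\sqrt2)<1$, while $(1,3)\notin\Gamma$ because $\sqrt{10}/(2\sqrt2)>1$. If $\kappa'<\kappa$ then $\mathcal U_\kappa\subset\mathcal U_{\kappa'}$, since the required convex hull shrinks. Here are members of these classes.

* $B(0,R)\in\mathcal U_1$ for all $R$: if $|y|\le R$, then $\operatorname{conv}(\{y\}\cup B(0,|y|))=B(0,|y|)\subset B(0,R)$.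
* Every convex $U$ with $B(0,\rho)\subset U\subset B(0,\rho/\kappa)$ lies in $\mathcal U_\kappa$: for $y\in U$ we have $\kappa|y|\le\rho$, so $U$ contains both $y$ and $B(0,\kappa|y|)$, and it is convex. If the unit ball of a norm contains $B(0,a)$ and lies in $B(0,b)$, all its dilates lie in $\mathcal U_{a/b}$.
* Call $U$ *solid* if $y\in U$ and $|z_i|\le|y_i|$ for all $i$ imply $z\in U$. Every bounded solid $U$ lies in $\mathcal U_{1/(2\sqrt n)}$: if $y\in U\cap\Gamma$, then $U$ contains the convex box $\prod[-|y_i|,|y_i|]$, which contains $y$ and, as $\min_i|y_i|\ge|y|/(2\sqrt n)$, the ball $B(0,|y|/(2\sqrt n))$. This covers all rectangles $\prod[-l_j,l_j]$ with unrestricted $l_j$ and the hyperbolic crosses $\{\prod\max(1,|x_i|)\le R\}$.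

On the other hand $B(0,1)\setminus\{0\}$ is in no $\mathcal U_\kappa$: it contains $y=v/(2\sqrt n)\in\Gamma$, so it would have to contain $0$.

**Definition 5 (finite a.e. measurable function).** This is a measurable function (complex values are allowed) whose values are finite outside a null set. No integrability is assumed: $f(x)=1/\sin^2(x_1/2)$ is an example, and it is not integrable.

## 2. From rectangular to spherical convergence: the problem and Theorems A and B

The *representation theorem* for rectangular sums is a known result: for every finite a.e. measurable $f$ on $T^n$ there is $F\in C(T^n)$ such that the rectangular partial sums $S_{l_1\cdots l_n}(x)$ of (1) converge to $f(x)$ for a.e. $x$ as $\min_jl_j\to\infty$, with no restriction on the ratios $l_j/l_k$. The paper "Representation of functions of several variables defined on the torus" (doi:10.1307/mmj/1029002618) states as an open question whether the same holds for spherical summation.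

In plain words: *given any measurable $f$, finite a.e., is there a continuous $F$ whose formal mixed derivative (1), summed over balls $|m|\le R$, converges to $f$ a.e. as $R\to\infty$?* The answer is yes.

**Theorem A.** For every finite a.e. measurable $f$ on $T^n$ there is $F\in C(T^n)$, even with absolutely convergent Fourier series, such that $S_R(x)\to f(x)$ a.e. as $R\to\infty$.

We shall prove a stronger statement about the coefficients $c_m$ directly.

**Theorem B.** Let $\omega:\mathbb Z^n\to[0,\infty)$ satisfy $\omega(m)\to0$ as $\min_i|m_i|\to\infty$. Let $\Psi:[0,\infty)\to[0,\infty)$ satisfy $\Psi(0)=0$ and $\Psi(t)=o(t^2)$ as $t\to0^+$. Let $\epsilon_0>0$. For every finite a.e. measurable $f$ there are coefficients $(c_m)$, supported in $\{m:m_i\ne0\ \forall i\}$, with: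

1. $\sum|c_m|\omega(m)\le\epsilon_0$, $\ \sum\Psi(|c_m|)\le\epsilon_0$, $\ c_m\to0$.
2. There is one null set $Z$ such that for all $x\notin Z$ and every $\kappa\in(0,1]$,
$$\sup\{|S_U(x)-f(x)|:\ U\in\mathcal U_\kappa,\ U\supset B(0,\rho)\}\longrightarrow0\qquad(\rho\to\infty).$$

If $f$ is real then $c_{-m}=\overline{c_m}$.

By the examples after Definition 4, one series converges to $f$ off one null set simultaneously for spherical sums, for sums over dilates of the unit ball of any norm, for unrestricted rectangular sums, and for hyperbolic-cross sums. Section 10 proves four complements (S1)–(S4), on sharpness, density and the exact set of limits.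

## 3. Polynomials, the constant function, and coefficients outside $\ell^2$

**Polynomials without zero coordinates.** If $f$ is a trigonometric polynomial and every $m\in\operatorname{spec}f$ has all $m_i\ne0$, divide: $F=\sum\hat f_m\,(i^nm_1\cdots m_n)^{-1}e^{im\cdot x}$. Then $S_R=f$ as soon as $R$ exceeds all $|m|$, $m\in\operatorname{spec}f$.

**The constant $f=1$.** Here division is impossible: the only frequency is $0$, where (1) has coefficient $0$. In fact no series with square-summable coefficients can do it. Suppose $\sum|c_m|^2<\infty$, $c_0=0$ and $S_R\to1$ a.e. By Riesz–Fischer, $S_R$ converges in $L^2$ to a function with Fourier coefficients $c_m$; a subsequence converges a.e. to it, so that function is $1$ a.e., and $c_0=1$, a contradiction.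

So even for $f=1$ the series must be wild. Every $S_R$ has mean $0$, yet $S_R$ must be close to $1$ off a small set; hence on the small set it must be very negative on average. This suggests a polynomial of the form $1-h$, where $h\ge0$ has mean $1$ and is concentrated on a small set. Then $1-h$ has no constant term and is close to $1$ most of the time.

## 4. Blocks $g(1-h)$, and the half-sum left by a cut

**What a block should do.** Here is the plan for a general $f$. Approximate $f$ by a trigonometric polynomial $g_1$ off a small set (Lusin, then Weierstrass). Replace $g_1$ by a polynomial $P_1$ that is close to $g_1$ off a small set and whose spectrum lies far out near the diagonals, where $\omega$ is small. Then treat $f-P_1$ in the same way, with $P_2$ living at much higher frequencies, and so on. The remainder $f_{k-1}=f-P_1-\dots-P_{k-1}$ is small off a small set, so its approximation $g_k$ is small there as well. For *all* partial sums to converge, and not only those ending between blocks, we need the partial sums of $P_k$ to be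 small wherever $g_k$ is small: we want
$$|S_UP_k|\le C_k|g_k|+\epsilon_k\quad\text{off a small set},\tag{2}$$
with a constant $C_k$ known *before* $g_k$ is chosen. Nothing else about $g_k$ is under control: inside the exceptional set it may be huge, and so may $\sum_m|(\hat g_k)_m|$.

**A first attempt with the Fejér kernel.** Let $K_N(t)=\sum_{|k|\le N}\big(1-\frac{|k|}{N+1}\big)e^{ikt}=\frac1{N+1}\big(\frac{\sin((N+1)t/2)}{\sin(t/2)}\big)^2$ and take
$$P(x)=g(x)\big(1-K_N(L\,v\cdot x)\big)=-\sum_{1\le|k|\le N}\Big(1-\frac{|k|}{N+1}\Big)e^{ikL\,v\cdot x}g(x).$$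
For $L$ large the spectrum of $P$ consists of separate copies of $\operatorname{spec}g$ around the points $kLv$, $k\neq0$, far from the origin. Let $0<\sigma<\pi$. Off the set where $L\,v\cdot x$ is within $\sigma$ of $2\pi\mathbb Z$, a set of measure $\sigma/\pi$, we have $|P-g|\le|g|/((N+1)\sin^2(\sigma/2))$. Sums of complete copies are fine as well: by Abel summation and the bound $|D_k(t)|\le1/|\sin(t/2)|$ for Dirichlet kernels,
$$\Big|\sum_{|k|\le K}\Big(1-\frac{|k|}{N+1}\Big)e^{ikt}\Big|\le\frac1{|\sin(t/2)|},$$
since the weights decrease from $1$. Hence the sum of the complete copies with $1\le|k|\le K$ is at most $|g|(1+1/\sin(\sigma/2))$ off the same set.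

**Where it stops.** The boundary of a ball may run *through* a copy of $\operatorname{spec}g$. Take $n=2$, $g(x)=K_M(x_1)$, $L>M$, and $U=B(0,\sqrt2L)$. The copy with $k=1$ consists of the points $(L+m,L)$, $|m|\le M$, and such a point is in $U$ exactly when $m\le0$. The copy with $k=-1$ consists of $(-L+m,-L)$, in $U$ exactly when $m\ge0$. Copies with $|k|\ge2$ lie outside $U$, as their second coordinate has modulus at least $2L$. With $Q(t)=\sum_{m=-M}^0\big(1-\frac{|m|}{M+1}\big)e^{imt}$ we get
$$S_UP(x)=-\frac{2N}{N+1}\operatorname{Re}\big(e^{iL(x_1+x_2)}Q(x_1)\big).$$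
Since $2\operatorname{Re}Q=1+K_M\ge1$, we have $|Q|\ge\frac12$ everywhere. For each $x_1$, the cosine hidden in the real part has modulus at least $\frac12$ for $x_2$ in a set of proportion $\frac23$. So $|S_UP|\ge\frac14$ on a set of measure at least $\frac23$. But $|g|\le1/((M+1)\sin^2(\sigma/2))$ off the strip where $x_1$ is within $\sigma$ of $2\pi\mathbb Z$, of measure $\sigma/\pi$. Fix $\sigma<\pi/6$. An inequality $|S_UP|\le C|g|+\epsilon$ off a set of measure at most $\frac12$ would give, at some point, $\frac14\le C/((M+1)\sin^2(\sigma/2))+\epsilon$. For $\epsilon<\frac14$ and $M$ large this is false, whatever $N\ge1$ and $L>M$ are. So (2) fails for these blocks.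

**What to change.** The culprit is a one-sided half-sum of $g$, bounded only by $A=\sum|\hat g_m|$, and it enters with the coefficient $\hat h(1)=N/(N+1)$, which is about $1$. If all nonzero Fourier coefficients of $h$ were at most $\delta$, with $\delta A\le\epsilon$ and $\delta$ chosen after $g$, this term would be harmless. So we want $h\ge0$ with mean $1$, small off a small set, and with *tiny* nonzero Fourier coefficients. A Riesz product $\prod_{j\le J}(1+\delta\cos L_jt)$ with $\delta$ small and $J$ large will be such an $h$.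

There is a price. The product is built in $J$ stages, and a ball may now cut the frequencies added at stage $j$. The cut piece is $\delta/2$ times partial sums of the *previous* product $G_{j-1}$, whose coefficients have absolute sum up to $A(1+\delta)^{j-1}$. This grows exponentially in $j$, so the trivial bound is useless. Two observations deal with this: a set in $\mathcal U_\kappa$ cuts the frequencies along a lexicographic order (Claim 1), and sums of $G_j$ over initial or final segments of that order satisfy a recursion that loses almost nothing (Claim 2).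

## 5. Riesz products along the diagonal

**Definition 6 (Riesz product on the diagonal).** For $\delta\in(0,\frac12]$ and positive integers $L_1,\dots,L_J$ put
$$\Pi_j(x)=\prod_{i\le j}\big(1+\delta\cos(L_i\,v\cdot x)\big),\qquad\Pi_0=1 .$$

For $J=2$, $\Pi_2$ has frequencies $kv$ with $k=s_1L_1+s_2L_2$, $s_i\in\{-1,0,1\}$. If $L_2>2L_1$ these are nine distinct points, and the coefficient is $(\delta/2)^{|s_1|+|s_2|}$: it is $1$ at the origin and at most $\delta/2$ elsewhere.

For $0<\delta\le\frac12$ let
$$q=q_\delta=\frac1{2\pi}\int_0^{2\pi}(1+\delta\cos t)^{1/2}\,dt>0.$$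

**Step 1: a lower bound for $1-q$.** This quantifies the decay of $\Pi_j$. The fourth derivative of $(1+u)^{1/2}$ is $-\frac{15}{16}(1+u)^{-7/2}<0$ for $u>-1$, so Taylor's formula with Lagrange remainder gives $(1+u)^{1/2}\le1+\frac u2-\frac{u^2}8+\frac{u^3}{16}$. Put $u=\delta\cos t$ and integrate. The means of $\cos$ and $\cos^3$ are $0$ and that of $\cos^2$ is $\frac12$, so
$$1-q\ \ge\ \frac{\delta^2}{16},\qquad\text{in particular } q<1.\tag{3}$$

**Lemma 1.** Given $J\in\mathbb N$, $\delta\in(0,\frac12]$, $\lambda>1$, there is $b\ge3$ such that if $L_1,\dots,L_J$ are positive integers with $L_{j+1}\ge bL_j$, then the set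
$$E=\Big\{x:\max_{0\le j\le J}q^{-j}\Pi_j(x)^{1/2}\ge\lambda\Big\}$$
has $\mu(E)\le2/\lambda$.

**Step 2: independent angles.** We first prove the estimate when the angles $L_i\,v\cdot x$ are replaced by independent ones. Let $t=(t_1,\dots,t_J)$ be uniform on $T^J$ and $W_j(t)=\prod_{i\le j}q^{-1}(1+\delta\cos t_i)^{1/2}$, $W_0=1$. The factors are independent, nonnegative and have mean $1$, so $(W_j)$ is a nonnegative martingale with mean $1$. Doob's maximal inequality says that the closed set $K=\{\max_{0\le j\le J}W_j\ge\lambda\}$ has normalized measure at most $1/\lambda$. (Recall the proof: if $K_j$ is the event that $j$ is the first index with $W_j\ge\lambda$, then $1=\mathbb E W_J\ge\sum_j\mathbb E[W_J1_{K_j}]=\sum_j\mathbb E[W_j1_{K_j}]\ge\lambda\,\mathbb P(K)$.)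

**Step 3: transfer to sparse frequencies.** We now show that sparse $L_j$ imitate independence. The functions $(1-r\operatorname{dist}(\cdot,K))_+$ on $T^J$ are continuous, dominate $1_K$, and decrease to $1_K$ as $r\to\infty$; so one of them, $\varphi$, has mean at most $\frac3{2\lambda}$ (if $K=\emptyset$ take $\varphi=0$). By Weierstrass choose a real trigonometric polynomial $\psi$ on $T^J$ with $|\psi-\varphi|\le\frac1{8\lambda}$, of degree at most $D$ in each variable. Let $b=D+3$.

Put $\theta=v\cdot x$. For a nonzero integer $k$, $\int e^{ik\theta}\,d\mu=0$. Let $|k_j|\le D$, not all $0$, and let $j_1$ be the largest index with $k_{j_1}\ne0$. Since $L_i\le b^{-(j_1-i)}L_{j_1}$ for $i<j_1$,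
$$\Big|\sum_jk_jL_j\Big|\ge L_{j_1}-D\sum_{i<j_1}L_i\ge L_{j_1}\Big(1-\frac D{b-1}\Big)>0 .$$
Hence $\int e^{i\sum k_jL_j\theta}\,d\mu=0$, and $\int\psi(L_1\theta,\dots,L_J\theta)\,d\mu$ equals the mean of $\psi$ on $T^J$. As $x\in E$ means $(L_1\theta,\dots,L_J\theta)\in K$ (mod $2\pi$),
$$\mu(E)\le\int\varphi(L_1\theta,\dots,L_J\theta)\,d\mu\le\operatorname{mean}(\psi)+\frac1{8\lambda}\le\operatorname{mean}(\varphi)+\frac1{4\lambda}\le\frac2\lambda.\qquad\square$$

**Step 4: the two consequences we use.** For $x\notin E$ we have $\Pi_j(x)\le\lambda^2q^{2j}$ for $0\le j\le J$. Since $1-q^2\ge1-q\ge\delta^2/16$, summing the geometric series gives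
$$\max_{0\le j\le J}\Pi_j(x)\le\lambda^2,\qquad\delta^2\sum_{0\le j\le J}\Pi_j(x)\le\frac{\lambda^2\delta^2}{1-q^2}\le16\lambda^2.\tag{4}$$
Neither bound depends on $\delta$ or $J$. The square root matters: in the independent model the products themselves also form a martingale of mean $1$, but Doob's inequality for them would give a bound with no decay in $j$. The decay $q^{2j}$ makes $\Pi_J$ small and makes the second bound in (4) independent of $J$.

## 6. The main lemma: choice of parameters and properties (a)–(c)

**Lemma 2.** Let $g$ be a trigonometric polynomial, $\lambda>1$, $\kappa\in(0,1]$, $\epsilon\in(0,1)$, $\rho_0\ge1$, and $\omega,\Psi$ as in Theorem B. There are a trigonometric polynomial $P$ (real if $g$ is real) and a set $E$ with $\mu(E)\le2/\lambda$ such that: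

(a) $\operatorname{spec}P\subset\Gamma\cap\{m:\min_i|m_i|>\rho_0\}$;

(b) $\sum|\hat P_m|\omega(m)\le\epsilon$, $\ \sum\Psi(|\hat P_m|)\le\epsilon$, $\ \max|\hat P_m|\le\epsilon$;

(c) $|P(x)-g(x)|\le\epsilon$ for $x\notin E$;

(d) $\sup_{U\in\mathcal U_\kappa}|S_UP(x)|\le11\lambda^2|g(x)|+\epsilon$ for $x\notin E$.

Property (d) is the wish (2), with the constant $11\lambda^2$ independent of $g$. If $g=0$ take $P=0$, $E=\emptyset$. Otherwise put $\Lambda_0=\operatorname{spec}g$, $A=\sum|\hat g_m|$, $H=\sum|\hat g_m|^2$; note $|g|\le A$.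

**Step 1: the number of factors and the size of $\delta$.** We need $\Pi_J$ so small that (c) holds, while $J\delta^2$ stays bounded independently of $\delta$. For $\delta\in(0,\frac12]$ let $J(\delta)$ be the least integer $J\ge1$ with $A\lambda^2q_\delta^{2J}\le\epsilon$. Then $J(\delta)\le1+\log^+(A\lambda^2/\epsilon)/(2\log(1/q))$, and $\log(1/q)\ge1-q\ge\delta^2/16$, so
$$J(\delta)\,\delta^2\le\delta^2+8\log^+(A\lambda^2/\epsilon)\le T_0:=1+8\log^+(A\lambda^2/\epsilon).$$
The number $T_0$ does not depend on $\delta$. So we may now fix $\delta\in(0,\frac12]$ with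
$$\delta A\le\epsilon\qquad\text{and}\qquad\Psi(t)\le\frac{\epsilon\,t^2}{He^{T_0}}\quad(0\le t\le\delta A),$$
which is possible because $\Psi(0)=0$ and $\Psi(t)=o(t^2)$. Fix $J=J(\delta)$ and then $b\ge3$ from Lemma 1 for $(J,\delta,\lambda)$.

**Step 2: the frequencies.** We choose them so sparse that each stage lives on a new scale. Choose positive integers $L_1,\dots,L_J$ inductively; set
$$N_j=L_jv,\qquad\Lambda_j=\bigcup_{s\in\{-1,0,1\}}(\Lambda_{j-1}+sN_j),\qquad r_j=\max\big(1,\max_{m\in\Lambda_j}|m|\big),$$
and require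

* (L1) $L_j\ge4\kappa^{-1}r_{j-1}$ for all $j$, and $L_1\ge4\rho_0$;
* (L2) $L_j\ge bL_{j-1}$ for $j\ge2$;
* (L3) $\omega(m)\le\epsilon/(2^JA)$ whenever $\min_i|m_i|\ge L_1/2$.

Condition (L3) concerns $L_1$ only and can be met because $\omega(m)\to0$ as $\min_i|m_i|\to\infty$. Let $\Pi_j$ and $E$ be as in Lemma 1, so $\mu(E)\le2/\lambda$, and define $G_j=g\,\Pi_j$ and
$$P=g-G_J=-\sum_{j=1}^J(G_j-G_{j-1}),\qquad G_j-G_{j-1}=\tfrac\delta2\big(e^{iN_j\cdot x}+e^{-iN_j\cdot x}\big)G_{j-1}.\tag{5}$$
If $g$ is real, so is $P$.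

**Step 3: bookkeeping of frequencies.** We need to know that frequencies never collide and where the new ones lie. Since $|N_j|=\sqrt n\,L_j>2r_{j-1}$, the three translates forming $\Lambda_j$ are disjoint. So every $m\in\Lambda_j$ has a unique representation
$$m=p+\sum_{i\le j}s_iN_i,\quad p\in\Lambda_0,\ s_i\in\{-1,0,1\},\qquad\text{and}\qquad\hat G_j(m)=\hat g_p\,(\delta/2)^{\sum|s_i|}.\tag{6}$$
Let $\Delta_j=\Lambda_j\setminus\Lambda_{j-1}=(N_j+\Lambda_{j-1})\cup(-N_j+\Lambda_{j-1})$ be the frequencies new at stage $j$. By (5), $\operatorname{spec}(G_j-G_{j-1})\subset\Delta_j$. Let $y=\pm N_j+m\in\Delta_j$ with $|m|\le r_{j-1}\le L_j/4$. Then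
$$|y_i|\ge L_j-r_{j-1}\ge\tfrac34L_j,\qquad|y|\ge\tfrac34\sqrt n\,L_j\ge L_j,\qquad\frac{|y|}{2\sqrt n}\le\frac{\sqrt n\,L_j+\frac14L_j}{2\sqrt n}\le\frac{L_j}2+\frac{L_j}8<\tfrac34L_j,\tag{7}$$
where the second chain uses $n\ge2$.

**Step 4: property (a).** By (7), $\Delta_j\subset\Gamma$, and every $y\in\Delta_j$ has $\min_i|y_i|\ge\frac34L_j\ge\frac34L_1\ge3\rho_0>\rho_0$. By (5), $\operatorname{spec}P\subset\bigcup_j\Delta_j$, which proves (a).

**Step 5: property (b).** This is where smallness of the coefficients enters. By (5) and (6), $\hat P_m=0$ for $m\in\Lambda_0$ and $\hat P_m=-\hat G_J(m)$ for $m\in\Lambda_J\setminus\Lambda_0$; in the latter case some $s_i\ne0$, so $|\hat P_m|\le\frac\delta2A\le\epsilon$. Summing (6), $\sum|\hat P_m|\le A(1+\delta)^J\le2^JA$; on $\operatorname{spec}P$ we have $\min_i|m_i|\ge\frac34L_1$, so (L3) gives $\sum|\hat P_m|\omega(m)\le\epsilon$. Finally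
$$\sum|\hat P_m|^2\le H\Big(1+2\frac{\delta^2}4\Big)^J\le He^{J\delta^2/2}\le He^{T_0},$$
and as every $|\hat P_m|\le\delta A$, $\sum\Psi(|\hat P_m|)\le\frac{\epsilon}{He^{T_0}}\sum|\hat P_m|^2\le\epsilon$.

**Step 6: property (c).** For $x\notin E$, $|P-g|=|g|\,\Pi_J\le A\lambda^2q^{2J}\le\epsilon$ by the choice of $J$.

## 7. Cuts follow a lexicographic order: property (d)

**Definition 7 (order, down-sets, up-sets).** For $m=p+\sum s_iN_i$ and $m'=p'+\sum s'_iN_i$ in $\Lambda_j$, write $m\prec m'$ if there is $i_0\le j$ with $s_i=s_i'$ for $i_0<i\le j$ and $s_{i_0}<s'_{i_0}$. A *down-set* $I\subset\Lambda_j$ satisfies ($m'\in I$, $m\prec m'\Rightarrow m\in I$); an *up-set* satisfies ($m\in I$, $m\prec m'\Rightarrow m'\in I$).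

This is the lexicographic order of $(s_j,\dots,s_1)$, ignoring $p$. If $g=1$, all frequencies are $kv$ with $k=\sum s_iL_i$, and since the $L_i$ grow at least by the factor $3$, $\prec$ is the usual order of the numbers $k$; a down-set is an initial segment. If $n=2$ and $g=2\cos x_1$, then in $\Lambda_1$ the points $N_1+(1,0)$ and $N_1-(1,0)$ are incomparable, and a down-set may contain either one without the other. In $\Lambda_0$ nothing is comparable, so every subset is both a down-set and an up-set.

**Claim 1.** Let $U\in\mathcal U_\kappa$, $1\le j\le J$.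

(i) If $U\cap\Delta_j\ne\emptyset$ then $\Lambda_{j-1}\subset U$; in particular $\Delta_i\subset U$ for $i<j$.

(ii) $I_+=\{m\in\Lambda_{j-1}:N_j+m\in U\}$ is a down-set and $I_-=\{m\in\Lambda_{j-1}:-N_j+m\in U\}$ is an up-set of $\Lambda_{j-1}$.

**Proof of (i): reaching stage $j$ means having all earlier stages.** If $y\in U\cap\Delta_j$, then $y\in\Gamma$ and, by (7) and (L1), $\kappa|y|\ge\kappa L_j\ge r_{j-1}$. So $\Lambda_{j-1}\subset B(0,\kappa|y|)\subset U$, and $\Delta_i\subset\Lambda_{j-1}$ for $i<j$.

**Proof of (ii): a step down in the order is a step into the cone.** Seen from a point of $U$ near $N_j$, passing to a $\prec$-smaller point means moving by a multiple of $-v$, up to a relatively small error; this keeps us in the cone that $U$ must contain. In detail, let $m\prec m'$ in $\Lambda_{j-1}$, with $i_0\le j-1$ as in Definition 7 and $a=s'_{i_0}-s_{i_0}\in\{1,2\}$. The terms above $i_0$ cancel, so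
$$m'-m=aN_{i_0}+d,\qquad|d|\le2r_{i_0-1},$$
because $d$ is a difference of two elements of $\Lambda_{i_0-1}$. Put $\tau=aL_{i_0}/L_j$. By (L2), $0<\tau\le2/b\le\frac23$; and $aN_{i_0}=\tau N_j$ because all $N_i$ are multiples of $v$.

Suppose $y'=N_j+m'\in U$ and put $y=N_j+m$. Since $N_j=y'-m'$,
$$y=y'-\tau N_j-d=y'-\tau(y'-m')-d=(1-\tau)y'+\tau w,\qquad w=m'-d/\tau .$$
By (L1) for $j$ and for $i_0$, and by (7),
$$|w|\le r_{j-1}+2r_{i_0-1}\frac{L_j}{aL_{i_0}}\le r_{j-1}+2r_{i_0-1}\frac{L_j}{L_{i_0}}\le\frac\kappa4L_j+\frac\kappa2L_j\le\kappa L_j\le\kappa|y'| .\tag{8}$$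
As $y'\in U\cap\Gamma$, we get $y\in\operatorname{conv}(\{y'\}\cup B(0,\kappa|y'|))\subset U$. So $I_+$ is a down-set.

Suppose $y=-N_j+m\in U$ and put $y'=-N_j+m'$. Since $N_j=m-y$,
$$y'=y+\tau N_j+d=y+\tau(m-y)+d=(1-\tau)y+\tau w,\qquad w=m+d/\tau,$$
and the computation (8) gives $|w|\le\kappa L_j\le\kappa|y|$. As $y\in U\cap\Gamma$, $y'\in U$. So $I_-$ is an up-set. $\square$

For $g=1$ and $U=B(0,R)$ the claim can be seen directly: $N_j+kv\in U$ means $|L_j+k|\le R/\sqrt n$, that is $k\le R/\sqrt n-L_j$, because $L_j+k>0$.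

**Claim 2.** Let $M_j(x)$ be the maximum of $\big|\sum_{m\in I}\hat G_j(m)e^{im\cdot x}\big|$ over all down-sets and up-sets $I\subset\Lambda_j$. Then, for $0\le j\le J$,
$$M_j\le A+2\max_{i<j}|G_i|+\frac\delta2\sum_{i<j}|G_i|\qquad(\text{for }j=0:\ M_0\le A).\tag{9}$$

**Proof: peel off the top sign $s_j$ and induct.** The case $j=0$ is clear. Let $j\ge1$, let $I\subset\Lambda_j$ be a nonempty down-set, and for $s\in\{-1,0,1\}$ put $I_s=\{m\in\Lambda_{j-1}:m+sN_j\in I\}$. If $m\prec m'$ in $\Lambda_{j-1}$ then $m+sN_j\prec m'+sN_j$, so each $I_s$ is a down-set of $\Lambda_{j-1}$. If $I_s\ne\emptyset$ and $s'<s$, then every $m+s'N_j$ with $m\in\Lambda_{j-1}$ precedes an element of $I$, so $I_{s'}=\Lambda_{j-1}$, and the corresponding sum is the full $G_{j-1}$. By (6),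
$$\sum_{m\in I}\hat G_j(m)e^{im\cdot x}=\sum_{s}\Big(\frac\delta2\Big)^{|s|}e^{isN_j\cdot x}\sum_{m\in I_s}\hat G_{j-1}(m)e^{im\cdot x}.$$
According to whether the largest $s$ with $I_s\ne\emptyset$ is $-1$, $0$ or $1$, the modulus is at most
$$\tfrac\delta2M_{j-1},\qquad\tfrac\delta2|G_{j-1}|+M_{j-1},\qquad\big(1+\tfrac\delta2\big)|G_{j-1}|+\tfrac\delta2M_{j-1}.$$
For an up-set the roles of $s$ and $-s$ are exchanged ($I_s\ne\emptyset$ forces $I_{s'}=\Lambda_{j-1}$ for $s'>s$), and we get the same three bounds according to the smallest $s$ with $I_s\ne\emptyset$. The empty set gives $0$.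

Now insert (9) for $j-1$. The first bound is at most $M_{j-1}$, which is at most the right side of (9) for $j$. In the second, the term $\frac\delta2|G_{j-1}|$ is exactly the new summand in (9). In the third, $\frac\delta2\le\frac14$, so it is at most
$$\tfrac54|G_{j-1}|+\tfrac14M_{j-1}\le A+\big(\tfrac54+\tfrac12\big)\max_{i<j}|G_i|+\tfrac\delta2\sum_{i<j}|G_i| ,$$
and $\frac54+\frac12\le2$. $\square$

What makes this work is that $M_{j-1}$ comes back with factor at most $1$ and that each stage adds only $\frac\delta2|G_{j-1}|$, except in the third case. There a full $|G_{j-1}|$ appears, but $M_{j-1}$ is damped by $\frac14$.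

**Proof of (d): only one stage is cut.** Let $U\in\mathcal U_\kappa$. If $U$ meets no $\Delta_j$, then $S_UP=0$. Otherwise let $j$ be the largest index with $U\cap\Delta_j\neq\emptyset$. By Claim 1(i), $U$ contains $\Delta_i$ for $i<j$, and it misses $\Delta_i$ for $i>j$. So by (5)
$$S_UP=-\sum_{i<j}(G_i-G_{i-1})-S_U(G_j-G_{j-1})=g-G_{j-1}-S_U(G_j-G_{j-1}),$$
where
$$S_U(G_j-G_{j-1})=\frac\delta2\Big(e^{iN_j\cdot x}\sum_{m\in I_+}\hat G_{j-1}(m)e^{im\cdot x}+e^{-iN_j\cdot x}\sum_{m\in I_-}\hat G_{j-1}(m)e^{im\cdot x}\Big).$$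
By Claim 1(ii) its modulus is at most $\frac\delta2\cdot2M_{j-1}=\delta M_{j-1}$. Let $x\notin E$. Since $|G_i|=|g|\Pi_i$, (9) and (4) give, using $\delta A\le\epsilon$ and $\delta\le\frac12$,
$$\delta M_{j-1}\le\delta A+2\delta\lambda^2|g|+\frac{\delta^2}2|g|\sum_{i\le J}\Pi_i\le\epsilon+\lambda^2|g|+8\lambda^2|g| .$$
Also $|g-G_{j-1}|\le|g|(1+\lambda^2)$. Altogether $|S_UP|\le|g|(1+\lambda^2)+9\lambda^2|g|+\epsilon\le11\lambda^2|g|+\epsilon$, because $\lambda>1$. This bound is the same for every $U\in\mathcal U_\kappa$, and Lemma 2 is proved. $\square$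

The second bound in (4) is needed here. The crude estimate $\sum_{i\le J}\Pi_i\le(J+1)\lambda^2$ would lead, through $J\delta^2\le T_0$, to a constant involving $T_0$, hence $A$, and $A$ is not under control in the induction.

## 8. Stacking the blocks: proof of Theorem B

**Step 1: the construction.** We now run the induction planned in Section 4. Put
$$\lambda_k=2^{k+1},\qquad\eta_k=\frac{2^{-k}}{22\lambda_k^2}\ (\text{decreasing}),\qquad\epsilon_k=\min\big(2^{-k-1},\ \epsilon_02^{-k},\ \eta_{k+1}/2\big),\qquad f_0=f .$$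
Inductively for $k\ge1$:

* By Lusin's theorem there is a continuous function on $T^n$ equal to $f_{k-1}$ off a set $X_k$ with $\mu(X_k)\le2^{-k}$; by Weierstrass' theorem, approximate it uniformly by a trigonometric polynomial $g_k$ (real if $f$ is real) so that $|g_k-f_{k-1}|\le\eta_{k+1}/2$ off $X_k$.
* Apply Lemma 2 to $g_k$ with $\lambda=\lambda_k$, $\kappa=1/k$, $\epsilon=\epsilon_k$ and
$$\rho_0=k\max\Big(1,\ \max\Big\{|m|:m\in\bigcup_{i<k}\operatorname{spec}P_i\Big\}\Big).\tag{10}$$
This gives $P_k$ and $E_k$ with $\mu(E_k)\le2/\lambda_k=2^{-k}$. Put $f_k=f_{k-1}-P_k$.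

By (a), each $m\in\operatorname{spec}P_k$ has all $|m_i|>\rho_0$. So the spectra of the $P_k$ are pairwise disjoint and avoid $\{m:\prod m_i=0\}$. Put $c_m=\hat P_k(m)$ for $m\in\operatorname{spec}P_k$, and $c_m=0$ for all other $m$.

**Step 2: part 1 and the real case.** By (b), $\sum|c_m|\omega(m)\le\sum_k\epsilon_k\le\epsilon_0$ and likewise $\sum\Psi(|c_m|)\le\epsilon_0$. Since $|c_m|\le\epsilon_k$ on $\operatorname{spec}P_k$, $\epsilon_k\to0$ and each spectrum is finite, $c_m\to0$. If $f$ is real, all $g_k$ and $P_k$ are real, so $c_{-m}=\overline{c_m}$.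

**Step 3: pointwise estimates.** Here we see that remainders and cut blocks both tend to $0$. Let $k\ge2$ and let $x\notin X_{k-1}\cup E_{k-1}\cup X_k\cup E_k$ be a point where $f$ is finite. By the choice of $g_{k-1}$, (c), and $\epsilon_{k-1}\le\eta_k/2$,
$$|f_{k-1}|\le|f_{k-2}-g_{k-1}|+|g_{k-1}-P_{k-1}|\le\frac{\eta_k}2+\epsilon_{k-1}\le\eta_k,\qquad|g_k|\le\eta_k+\frac{\eta_{k+1}}2\le2\eta_k .$$
So (d) gives
$$\sup_{U\in\mathcal U_{1/k}}|S_UP_k(x)|\le11\lambda_k^2\cdot2\eta_k+\epsilon_k=2^{-k}+\epsilon_k\le2\cdot2^{-k}.$$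
The measures of $X_k\cup E_k$ are summable. By Borel–Cantelli there is a null set $Z$, on whose complement $f$ is finite, such that for all $x\notin Z$
$$\beta_k(x):=|f_{k-1}(x)|+\sup_{U\in\mathcal U_{1/k}}|S_UP_k(x)|\longrightarrow0 .$$

**Step 4: convergence for all domains.** We show that any admissible $U$ cuts at most one block. Fix $\kappa\in(0,1]$ and an integer $K\ge1/\kappa$, and let $\rho$ be so large that $B(0,\rho)\supset\bigcup_{i\le K}\operatorname{spec}P_i$. Let $U\in\mathcal U_\kappa$, $U\supset B(0,\rho)$. Let $k\ge K$ be the largest index such that $k=K$ or $U\cap\operatorname{spec}P_k\ne\emptyset$; it exists because $U$ is bounded and the points of $\operatorname{spec}P_k$ have norm larger than $k$. Since $1/k\le1/K\le\kappa$, we have $U\in\mathcal U_{1/k}$.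

If $k>K$, take $y\in U\cap\operatorname{spec}P_k\subset\Gamma$. By (a) and (10), $\frac1k|y|\ge\max\{|m|:m\in\bigcup_{i<k}\operatorname{spec}P_i\}$, so
$$U\supset B(0,|y|/k)\supset\bigcup_{i<k}\operatorname{spec}P_i .$$
If $k=K$ this inclusion holds by the choice of $\rho$. In both cases $U$ misses $\operatorname{spec}P_i$ for $i>k$. Hence
$$S_U=\sum_{i<k}P_i+S_UP_k=f-f_{k-1}+S_UP_k,\qquad|S_U(x)-f(x)|\le\beta_k(x)\le\sup_{l\ge K}\beta_l(x).$$
For $x\notin Z$ the right side tends to $0$ as $K\to\infty$. The set $Z$ does not depend on $\kappa$. This proves Theorem B. $\blacksquare$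

## 9. Dividing by $m_1\cdots m_n$: proof of Theorem A

We recover a continuous $F$ from the coefficients $c_m$. Apply Theorem B with $\Psi=0$, any $\epsilon_0>0$, and
$$\omega(m)=\frac1{|m_1\cdots m_n|}\ \text{ if all }m_i\ne0,\qquad\omega(m)=0\ \text{ otherwise.}\tag{11}$$
This $\omega$ tends to $0$ as $\min_i|m_i|\to\infty$. Define
$$F(x)=\sum_{m:\ m_i\ne0\ \forall i}\frac{c_m}{i^n\,m_1\cdots m_n}\,e^{im\cdot x}.\tag{12}$$
Since $\sum|c_m|\omega(m)<\infty$, the series (12) converges absolutely and uniformly. So $F\in C(T^n)$, (12) is its Fourier series, and $i^n(m_1\cdots m_n)\hat F_m=c_m$ for *all* $m\in\mathbb Z^n$ (both sides vanish if some $m_i=0$). With $U=B(0,R)\in\mathcal U_1$ we have $S_U=S_R$, and part 2 of Theorem B gives $S_R(x)\to f(x)$ for a.e. $x$. $\blacksquare$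

## 10. Sharpness, density and the exact set of limits

**(S1)** *In Theorem B, $\Psi(t)=o(t^2)$ cannot be replaced by $\Psi(t)=t^2$. One can have $(c_m)\in\bigcap_{p>2}\ell^p$ for every $f$, but $(c_m)\in\ell^2$ is impossible if $f\notin L^2$.*

For the positive part take $\Psi(t)=t^2/\log(e+1/t)$, $\Psi(0)=0$, which is $o(t^2)$. For $p>2$ the function $t^{p-2}\log(e+1/t)$ is bounded on $(0,1]$, so $t^p\le C_p\Psi(t)$ on $[0,1]$. As $c_m\to0$, all but finitely many $|c_m|$ are at most $1$, and $\sum\Psi(|c_m|)<\infty$ gives $(c_m)\in\ell^p$. Conversely, if $\sum|c_m|^2<\infty$ and $S_R\to f$ a.e., then $S_R$ converges in $L^2$ by Riesz–Fischer. A subsequence converges a.e. to the $L^2$ limit, so $f\in L^2$.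

**(S2)** *$\omega\to0$ cannot be replaced by $\omega\ge c>0$. One can have $\sum|\hat F_m|\prod|m_i|^{1-\eta}<\infty$ for all $\eta>0$ simultaneously, but $\eta=0$ is impossible unless $f$ is a.e. equal to a continuous function.* (The sum runs over $m$ with all $m_i\ne0$; for the $F$ constructed here the other coefficients vanish.)

Take $\omega(m)=\prod_i1/\log(2+|m_i|)$ in Theorem B; it tends to $0$ as $\min_i|m_i|\to\infty$. For every $\eta>0$ there is $C_\eta$ with $\prod|m_i|^{-\eta}\le C_\eta\,\omega(m)$ whenever all $m_i\ne0$, because $t^{-\eta}\log(2+t)$ is bounded on $[1,\infty)$. So $\sum|c_m|\prod|m_i|^{-\eta}<\infty$ for all $\eta>0$. The case $\eta=1$ shows that $F$ in (12) is well defined and continuous, with $|\hat F_m|=|c_m|\prod|m_i|^{-1}$, whence $\sum|\hat F_m|\prod|m_i|^{1-\eta}<\infty$ for all $\eta>0$. Conversely, if $\sum|c_m|\omega(m)<\infty$ with $\omega\ge c>0$ (in particular if $\eta=0$ were allowed, as $\sum|\hat F_m|\prod|m_i|=\sum|c_m|$), then $\sum|c_m|<\infty$. Then $S_R$ converges uniformly, and its a.e. limit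 $f$ is a.e. equal to a continuous function.

**(S3)** *For fixed $f$ the functions $F$ of Theorem A are dense in $C(T^n)$. If $f$ and the function to be approximated are real, $F$ can be taken real.*

Let $F_0\in C(T^n)$ and $\epsilon>0$. Choose a trigonometric polynomial $Q$ with $\|Q-F_0\|_\infty\le\epsilon/2$, real if $F_0$ is real. Apply Theorem B to $f-\partial_1\cdots\partial_nQ$ with $\omega$ from (11), $\Psi=0$ and $\epsilon_0=\epsilon/2$, and let $F_1$ be the function (12). Then $\|F_1\|_\infty\le\sum|c_m|\omega(m)\le\epsilon/2$. The series (1) of $Q$ is the finite sum $\partial_1\cdots\partial_nQ$, so for $F=Q+F_1$ we get $S_R\to\partial_1\cdots\partial_nQ+(f-\partial_1\cdots\partial_nQ)=f$ a.e., and $\|F-F_0\|_\infty\le\epsilon$. The Fourier series of $F$ converges absolutely. If $f$ and $F_0$ are real, then $f-\partial_1\cdots\partial_nQ$ is real, so $c_{-m}=\overline{c_m}$; as $i^n\prod(-m_i)=\overline{i^n\prod m_i}$, $F_1$ is real, and so is $F$.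

**(S4)** *The functions that are finite a.e. limits of $S_R$ for some $F\in C(T^n)$ are exactly the finite a.e. measurable functions.*

A finite a.e. limit of the trigonometric polynomials $S_R$ along $R=1,2,\dots$ is measurable. The converse is Theorem A. $\blacksquare$
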